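\title{Unramified cohomology in degree three of classifying spaces of semisimple groups}

\begin{abstract}
Let $G$ be a connected semisimple group over an algebraically closed field $F$. We prove that the unramified cohomology group $H^3_{\mathrm{nr}}(F(BG))$, with coefficients of order prime to the characteristic, vanishes, whatever the Dynkin types of the components and the isogeny type of $G$. The same holds for connected reductive groups and, in characteristic $0$, for all connected linear algebraic groups. The proof attaches to a cohomology class a Weyl-invariant quadratic form on the cocharacter lattice of a maximal torus. The class vanishes if the form is a combination of second Chern classes. If the class is unramified, the form satisfies a cocycle condition at every torsion point of the torus, and this condition, evaluated at barycenters of faces of alcoves, characterizes the combinations of second Chern classes.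
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $F$ be an algebraically closed field. For a field $k\supseteq F$ and $d\ge1$ put
\[
H^d(k)=H^d(k,\mathbb{Q}/\mathbb{Z}(d-1))=\varinjlim_n H^d(k,\mu_n^{\otimes(d-1)}),
\]
where $n$ runs over the positive integers prime to $\operatorname{char}F$ (all $n$ if $\operatorname{char}F=0$). Thus $H^1(k)$ consists of the characters of the absolute Galois group of $k$ of order prime to $\operatorname{char}F$, and $H^2(k)$ is the part of the Brauer group of $k$ prime to $\operatorname{char}F$. A discrete valuation $v$ of $k$ trivial on $F$, with residue field $\kappa(v)$, defines a residue map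
\[
\partial_v\colon H^d(k,\mu_n^{\otimes(d-1)})\to H^{d-1}(\kappa(v),\mu_n^{\otimes(d-2)}),
\]
which measures the failure of a class to extend over the valuation ring. The \emph{unramified cohomology group} $H^d_{\mathrm{nr}}(k)\subseteq H^d(k)$ is the subgroup of classes whose residue vanishes at every discrete valuation of $k$ trivial on $F$. It does not change under purely transcendental extensions (Lemma~\ref{lem:transc}), and $H^d(F)=0$. So $H^d_{\mathrm{nr}}(k)=0$ if $k$ is stably rational over $F$, and a nonzero unramified class is an obstruction to stable rationality.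

Let $G$ be a linear algebraic group over $F$ and $V$ a generically free representation of $G$: there is a $G$-invariant open subset $U\subseteq V$ with a $G$-torsor $U\to U/G$. We write $BG$ for $U/G$. If $U'\subseteq V'$ is a second choice, then $(U\times U')/G$ is open in the vector bundle $(U\times V')/G$ over $U/G$ and in the vector bundle $(V\times U')/G$ over $U'/G$. Hence $BG$ is well defined up to stable birational equivalence, and $H^d_{\mathrm{nr}}(F(BG))$ depends only on $G$. For $G=\mathbf{GL}_n$ one may take for $BG$ a Grassmannian, and for $G=\mathbf{SL}_n$ a $\mathbb{G}_m$-torsor over it. These varieties are rational, so all the groups $H^d_{\mathrm{nr}}(F(BG))$ vanish.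

Now let $G$ be connected semisimple, $G=(\prod_iG_i)/\boldsymbol{\mu}$, where the $G_i$ are simple simply connected groups and $\boldsymbol{\mu}$ is a central subgroup. The following is known.
\begin{enumerate}
\item[(i)] $H^d_{\mathrm{nr}}(F(BG))=0$ for $d=1,2$.
\item[(ii)] $H^3_{\mathrm{nr}}(F(BG))=0$ if $G$ is simple, or semisimple of type $\mathsf{A}$.
\item[(iii)] If $\operatorname{char}F=0$, then $H^3_{\mathrm{nr}}(F(BG))=0$ for $G=(\prod_{i=1}^m\mathbf{Spin}_{2n_i+1})/\boldsymbol{\mu}$ with $n_i\ge1$, for $G=(\prod_{i=1}^m\mathbf{Sp}_{2n_i})/\boldsymbol{\mu}$ with $n_i\ge1$, and for $G=(\prod_{i=1}^m\mathbf{Spin}_{2n_i})/\boldsymbol{\mu}$ with $n_i\ge3$, where $m\geq 1$ and $\boldsymbol{\mu}$ is an arbitrary central subgroup.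
\end{enumerate}
Degree three is therefore the first degree in which an obstruction could appear, and the list suggests that none does. The list does not contain groups of mixed type such as $(\mathbf{SL}_4\times\mathbf{Sp}_6)/\mu_4$, in which $\boldsymbol{\mu}$ ties together factors from different series. The question, posed in \cite{QF}, is whether $H^3_{\mathrm{nr}}(F(BG))=0$ for every semisimple $G$, with components of arbitrary Dynkin types, classical or exceptional, and arbitrary $\boldsymbol{\mu}$. The answer is yes.

\begin{theorem}\label{thm:main}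
Let $G$ be a connected semisimple group over an algebraically closed field $F$. Then $H^3_{\mathrm{nr}}(F(BG))=0$.
\end{theorem}

\begin{theorem}\label{thm:red}
Let $F$ be an algebraically closed field. Then $H^3_{\mathrm{nr}}(F(BG))=0$ for every connected reductive group $G$ over $F$ and, if $\operatorname{char}F=0$, for every connected linear algebraic group $G$ over $F$.
\end{theorem}

The results (i)--(iii) are not used. The combinatorial core of the proof is a statement about lattices. Let $T$ be a maximal torus of $G$, with character lattice $T^*$ and cocharacter lattice $T_*$. Elements of $S^2(T^*)$ are quadratic forms $q$ on $T_*$, and the polar form $b_q$ is viewed as a map $T_*\to T^*$. The second Chern class of a representation with weights $\chi_1,\dots,\chi_s$ is understood as the form $\sum_{i<j}\chi_i\chi_j$.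

\begin{theorem}\label{thm:crit}
Let $G$ be semisimple with maximal torus $T$ and Weyl group $W$, let $p\ne\operatorname{char}F$ be a prime, and let $q\in(S^2(T^*)\otimes\mathbb{Z}_p)^W$ with polar form $b_q$. Then $q$ is a $\mathbb{Z}_p$-linear combination of second Chern classes of representations of $G$ if and only if for all $x\in T_*\otimes\mathbb{Q}$ the cocycle $w\mapsto b_q(wx-x)$ is trivial in $H^1(W_x,T^*\otimes\mathbb{Z}_p)$, where $W_x=\{w\in W: wx-x\in T_*\otimes\mathbb{Z}_p\}$.
\end{theorem}

Since $H^3_{\mathrm{nr}}$ is the direct sum of its primary components, we fix a prime $p\ne\operatorname{char}F$ and study an unramified class $a\in H^3(F(BG),\mathbb{Q}_p/\mathbb{Z}_p(2))$. The proof of Theorem~\ref{thm:main} has three parts.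
\begin{enumerate}
\item[1.] A Bockstein map turns $a$ into a class $u\in H^4(BG,\mathbb{Z}_p(2))$, well defined up to classes of algebraic cycles, and $u$ restricts to a $W$-invariant form $q$ on $T_*$. If $q$ is a combination of second Chern classes, then $a=0$ (Sections \ref{sec:theta} and \ref{sec:form}). This part uses only the valuations given by the divisors of one smooth model of $BG$.
\item[2.] The other valuations enter through $G$-torsors over $\mathbb{G}_m\times Y$: the characteristic class $u$ of such a torsor has no residue along $0\times Y$. For torsors built from a torsion point of $T$ and its centralizer in $N_G(T)$, the residue can be computed, and its vanishing is the cocycle condition of Theorem~\ref{thm:crit} (Section~\ref{sec:test}).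
\item[3.] The cocycle condition at barycenters of faces of alcoves gives divisibility and parity conditions on $q$, and these are matched by indices of representations (Sections \ref{sec:alcove}--\ref{sec:end}).
\end{enumerate}
Section~\ref{sec:forms} introduces the cocycle condition and works out Theorem~\ref{thm:crit} for $\mathbf{SO}_4$. Section~\ref{sec:tools} collects the cohomological tools, and Section~\ref{sec:red} proves Theorem~\ref{thm:red}.

\section{Invariant quadratic forms and the cocycle condition}\label{sec:forms}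

Throughout, $p\neq\operatorname{char}F$ is a fixed prime. Until Section~\ref{sec:red}, $G$ is connected semisimple with maximal torus $T$ and Weyl group $W=N_G(T)/T$, and $P\supseteq T^*$ is the weight lattice; the index $[P:T^*]$ is finite. Put $T^*_p=T^*\otimes\mathbb{Z}_p$ and $T_{*p}=T_*\otimes\mathbb{Z}_p$.

A product $\chi\chi'\in S^2(T^*)$ is the function $y\mapsto\chi(y)\chi'(y)$ on $T_*$, and this identifies $S^2(T^*)$ with the group of integral quadratic forms on $T_*$. For $q\in S^2(T^*_p)=S^2(T^*)\otimes\mathbb{Z}_p$ the polar form is $b_q(y,y')=q(y+y')-q(y)-q(y')$. We also write $b_q$ for the linear map $T_{*p}\to T^*_p$, $y\mapsto b_q(y,\cdot)$, and for its extension to $\mathbb{Q}_p$-coefficients. If $q$ is $W$-invariant, this map is $W$-equivariant.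

\subsection*{Decomposable forms}
For a representation $\rho$ of $G$ with weights $\chi_1,\dots,\chi_s$, repeated according to multiplicity, put $c_2(\rho)|_T=\sum_{i<j}\chi_i\chi_j\in S^2(T^*)^W$. Let $\mathrm{Dec}_p\subseteq S^2(T_p^*)^W$ be the $\mathbb{Z}_p$-span of these forms; its elements are called \emph{decomposable}. For an element $\rho=\sum m_\chi[\chi]$ of the ring $\mathbb{Z}[P]^W$ put
\[
\dim\rho=\sum m_\chi,\qquad \operatorname{ind}(\rho)=\tfrac12\sum m_\chi\chi^2\in S^2(T^*\otimes\mathbb{Q})^W .
\]

\begin{lemma}\label{lem:dec}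
$\mathrm{Dec}_p$ is the $\mathbb{Z}_p$-span of the forms $\operatorname{ind}(\rho)$ with $\rho\in\mathbb{Z}[T^*]^W$.
\end{lemma}

\begin{proof}
The sum of the weights of a representation is $W$-invariant, hence zero because $G$ is semisimple. So $c_2(\rho)|_T=\frac12\bigl((\sum\chi_i)^2-\sum\chi_i^2\bigr)=-\operatorname{ind}(\rho)$, where $\rho$ also denotes the character. The map $\operatorname{ind}$ is additive, and in every characteristic the characters of representations span $\mathbb{Z}[T^*]^W$: the character of the simple module of highest weight $\lambda$ is the orbit sum of $\lambda$ plus orbit sums of smaller dominant weights, so all orbit sums are obtained by induction on the dominance order.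
\end{proof}

\subsection*{The test at a point}
Let $q\in S^2(T_p^*)^W$, $x\in T_*\otimes\mathbb{Q}_p$ and $W_x=\{w\in W:wx-x\in T_{*p}\}$. The map $w\mapsto wx-x$ is a cocycle of $W_x$ with values in $T_{*p}$; let $\delta x\in H^1(W_x,T_{*p})$ be its class. We say that $q$ \emph{passes the test at $x$} if $b_q(\delta x)=0$ in $H^1(W_x,T^*_p)$, that is, if there is $\lambda\in T_p^*$ with $b_q(wx-x)=w\lambda-\lambda$ for all $w\in W_x$. Since $b_q$ is equivariant, this means that $b_q(x)-\lambda$ is $W_x$-invariant:
\begin{equation}\label{eq:test}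
q\text{ passes the test at }x\iff b_q(x)\in T^*_p+(T^*\otimes\mathbb{Q}_p)^{W_x}.
\end{equation}
Three consequences will be used. The forms that pass the test at $x$ form a $\mathbb{Z}_p$-module. If $(T^*\otimes\mathbb{Q})^{W_x}=0$, the test says that $b_q(x)\in T^*_p$. Replacing $x$ by $x+y$ with $y\in T_{*p}$ changes neither $W_x$ nor $\delta x$; since $\mathbb{Q}_p=\mathbb{Z}[1/p]+\mathbb{Z}_p$, it makes no difference whether $x$ ranges over $T_*\otimes\mathbb{Q}_p$, $T_*\otimes\mathbb{Q}$ or $T_*\otimes\mathbb{Z}[1/p]$. So the test depends only on the class of $x$ in $T_*\otimes\mathbb{Q}_p/\mathbb{Z}_p$, which is isomorphic to the group of points of $p$-power order of $T$, and $W_x$ is the stabilizer of that point. Theorem~\ref{thm:crit} says that $q$ is decomposable if and only if it passes all tests. One direction is short.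

\begin{lemma}\label{lem:easy}
Every decomposable form passes the test at every $x$.
\end{lemma}

\begin{proof}
Let $q=\operatorname{ind}(\rho)$ with $\rho=\sum m_\chi[\chi]\in\mathbb{Z}[T^*]^W$. Then $b_q(x)=\sum m_\chi\chi(x)\chi$. For $c\in\mathbb{Q}_p$ let $\{c\}\in\mathbb{Z}[1/p]\cap[0,1)$ be the representative of $c$ modulo $\mathbb{Z}_p$, and put $\nu=\sum m_\chi\{\chi(x)\}\chi$. Then $b_q(x)-\nu\in T_p^*$. For $w\in W_x$, reindexing the sum gives $w\nu=\sum m_\chi\{\chi(wx)\}\chi$, and $\{\chi(wx)\}=\{\chi(x)\}$ because $\chi(wx-x)\in\mathbb{Z}_p$. So $\nu$ is $W_x$-invariant, and \eqref{eq:test} holds.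
\end{proof}

\begin{example}\label{ex:so4}
Let $G=\mathbf{SO}_4=(\mathbf{SL}_2\times\mathbf{SL}_2)/\mu_2$ and $p=2$. Here $T^*=\mathbb{Z}e_1\oplus\mathbb{Z}e_2$, $T_*=\mathbb{Z}^2$, and $W=\{\pm1,\pm\sigma\}$, where $\sigma$ exchanges $e_1$ and $e_2$. The invariant forms are $q=a(e_1^2+e_2^2)+b\,e_1e_2$ with $a,b\in\mathbb{Z}_2$. The orbits $\{\pm e_1,\pm e_2\}$ and $\{\pm(e_1+e_2)\}$ give the decomposable forms $e_1^2+e_2^2$ and $(e_1+e_2)^2$, so $q$ is decomposable if $b$ is even. Is $e_1e_2$ decomposable? Take $x=(\frac12,0)$, which corresponds to an element of order $2$ of $T$ with eigenvalues $-1,-1,1,1$. Then $-x-x=(-1,0)\in T_*$, while $\pm\sigma x-x=(-\frac12,\pm\frac12)\notin T_{*2}$, so $W_x=\{\pm1\}$. This group has no nonzero invariant vectors, and the test requires $b_q(x)=ae_1+\frac b2e_2\in T_2^*$, that is, $2\mid b$. By Lemma~\ref{lem:easy} the form $e_1e_2$ is not decomposable, and a single test cuts out $\mathrm{Dec}_2$ exactly.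
\end{example}

The example shows that $S^2(T_p^*)^W\ne\mathrm{Dec}_p$ in general, so that part~1 of the outline does not suffice by itself. It also shows which points are useful: those with $W_x$ so large that it fixes no vector.

\section{Cohomological tools}\label{sec:tools}

\subsection*{\'Etale cohomology}
Varieties are integral, separated and of finite type over $F$; torsors under smooth groups are locally trivial in the \'etale topology. Put $\Lambda_m=\mathbb{Z}/p^m$, $\Lambda_m(j)=\mu_{p^m}^{\otimes j}$, and
\[
H^i(X,\mathbb{Z}_p(j))=\varprojlim_m H^i(X,\Lambda_m(j)),\qquad H^i(X,\mathbb{Q}_p/\mathbb{Z}_p(j))=\varinjlim_m H^i(X,\Lambda_m(j)),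
\]
and $H^i(X,\mathbb{Q}_p(j))=H^i(X,\mathbb{Z}_p(j))\otimes\mathbb{Q}$. As $F$ is algebraically closed, the twists do not change the groups; we omit them when they carry no information. For the same reason the cohomology groups of a variety with finite locally constant $p$-primary coefficients, with or without supports, are finite, so long exact sequences pass to the inverse limit. The Bockstein map $\beta\colon H^3(X,\mathbb{Q}_p/\mathbb{Z}_p(2))\to H^4(X,\mathbb{Z}_p(2))$ has as kernel the image of $H^3(X,\mathbb{Q}_p(2))$ and as image the torsion subgroup. The sign $\pm$ denotes a sign that depends only on conventions.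

Let $X$ be smooth, $Z\subseteq X$ closed, and $A$ a finite locally constant $p$-primary sheaf. We use the following standard facts.
\begin{itemize}
\item \emph{Localization.} There is a long exact sequence $\cdots\to H^i_Z(X,A)\to H^i(X,A)\to H^i(X\setminus Z,A)\xrightarrow{\partial}H^{i+1}_Z(X,A)\to\cdots$, and a similar one for $Z'\subseteq Z\subseteq X$. The map $CH^2(X)\to CH^2(X\setminus Z)$ is onto, and bijective if $\operatorname{codim}Z\geq3$.
\item \emph{Purity.} If $Z$ is smooth of pure codimension $c$, then $H^i_Z(X,A(j))\cong H^{i-2c}(Z,A(j-c))$; the resulting Gysin map to $H^i(X,A(j))$ is written $i_*$. If $Z$ is arbitrary of codimension $\ge c$, then $H^i_Z(X,A)=0$ for $i<2c$ (semi-purity).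
\item \emph{Homotopy invariance.} Pullback to a torsor under a vector bundle on $X$ is an isomorphism on $H^*(-,A)$ and on Chow groups.
\item \emph{Kummer classes.} A unit $h$ on $X$ has a class $[h]\in H^1(X,\Lambda_m(1))$, the boundary of $h$ for $0\to\mu_{p^m}\to\mathbb{G}_m\xrightarrow{p^m}\mathbb{G}_m\to0$. These classes are compatible in $m$ and define $[h]\in H^1(X,\mathbb{Z}_p(1))$. For a field $k$, $H^1(k,\Lambda_m(1))=k^\times/k^{\times p^m}$ by Hilbert~90.
\item \emph{Boundary along a smooth divisor.} If $D\subseteq X$ is a smooth divisor with components $D_l$, the boundary $H^i(X\setminus D,\Lambda_m(j))\to H^{i-1}(D,\Lambda_m(j-1))$ is $\pm$ the residue at the generic point of $D_l$, is linear up to sign over $H^*(X)$, and sends the class $[h]$ of a unit $h$ on $X\setminus D$ to $\pm(v_{D_l}(h))_l\in H^0(D,\Lambda_m)$.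
\end{itemize}

\subsection*{Residues}
Let $k'/k$ be an extension of fields containing $F$, and $v'$ a discrete valuation of $k'$ trivial on $F$. If $v'$ is trivial on $k$, then $\partial_{v'}$ kills the image of $H^d(k)$. Otherwise $v'$ restricts to a discrete valuation $v$ of $k$ with some ramification index $e$, and $\partial_{v'}(b_{k'})=e\,(\partial_vb)_{\kappa(v')}$. Hence unramified classes remain unramified in any extension field. We also use Faddeev's exact sequence
\[
0\to H^d(k,\mu_n^{\otimes j})\to H^d(k(t),\mu_n^{\otimes j})\xrightarrow{(\partial_x)}\bigoplus_{x}H^{d-1}(k(x),\mu_n^{\otimes(j-1)}),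
\]
where $x$ runs over the closed points of $\mathbb{A}^1_k$ and $n$ is prime to $\operatorname{char}F$.

\begin{lemma}\label{lem:transc}
If $k'/k$ is a finitely generated purely transcendental extension of fields containing $F$, then $H^d_{\mathrm{nr}}(k)\to H^d_{\mathrm{nr}}(k')$ is bijective.
\end{lemma}

\begin{proof}
We may assume $k'=k(t)$. By Faddeev's sequence an unramified class $b'\in H^d(k(t))$ comes from a unique $b\in H^d(k)$. Let $v$ be a discrete valuation of $k$ trivial on $F$, and $v'$ its Gauss extension to $k(t)$, which has ramification index $1$ and residue field $\kappa(v)(t)$. Then $(\partial_vb)_{\kappa(v)(t)}=\partial_{v'}b'=0$, and restriction from $\kappa(v)$ to $\kappa(v)(t)$ is injective, so $\partial_vb=0$.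
\end{proof}

\subsection*{Models of classifying spaces}
We need one smooth model of $BG$ whose cohomology in low degrees is intrinsic, and compatible models for several auxiliary groups, some of them disconnected. Embed $G\subseteq\mathbf{GL}_n$. Let $V=\operatorname{Hom}(F^{n+3},F^n)$ and let $U\subseteq V$ be the open set of surjections; maps of rank $\le n-1$ form a subvariety of codimension $4\cdot 1=4$. The map $U\to U/\mathbf{GL}_n$ is a Zariski locally trivial torsor over the Grassmannian of kernels. For a smooth closed subgroup $K\subseteq G^m$ put $U_K=U^m$ and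
\[
BK=U_K/K=U^m\times^{\mathbf{GL}_n^m}(\mathbf{GL}_n^m/K).
\]
This is a smooth quasi-projective variety, because $\mathbf{GL}_n^m/K$ is an orbit in the projective space of some representation $R$, so that $BK$ is locally closed in a projective bundle over a product of Grassmannians. From now on $BG=U/G$.

Let $\Gamma=K/K^0$. If $E\to X$ is a $K$-torsor, then $E/K^0\to X$ is a $\Gamma$-covering, so a finite $p$-primary $\Gamma$-module $A$ defines a locally constant sheaf on $X$, again written $A$. Let $X$ be a smooth variety and put $X_E=(E\times U_K)/K$, with projections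
\[
X\xleftarrow{\ \pi\ }X_E\xrightarrow{\ f\ }BK .
\]
The variety $X_E$ is open in the vector bundle $(E\times V^m)/K$ over $X$, with complement of codimension $\ge4$. By homotopy invariance and semi-purity, $\pi^*$ is bijective on $H^i(-,A)$ for $i\le6$ and injective for $i=7$. Put
\[
\operatorname{ev}_E=(\pi^*)^{-1}f^*\colon H^i(BK,A)\to H^i(X,A),\qquad i\le6 ;
\]
thus $\operatorname{ev}_E(u)$ is the characteristic class of $E$ defined by $u$. The map $\operatorname{ev}_E$ is compatible with cup products and with change of coefficients. For a homomorphism $\varphi\colon K\to K'$ of such groups, let $\varphi_*E$ be the induced $K'$-torsor and put $\varphi^*=\operatorname{ev}_{\varphi_*U_K}\colon H^i(BK')\to H^i(BK)$.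

\begin{lemma}\label{lem:ev}
\begin{enumerate}
\item[(a)] $\operatorname{ev}_{g^*E}=g^*\operatorname{ev}_E$ for a morphism $g\colon X'\to X$ of smooth varieties.
\item[(b)] $\operatorname{ev}_{\varphi_*E}=\operatorname{ev}_E\circ\varphi^*$.
\item[(c)] $\operatorname{ev}_{U_K}=\mathrm{id}$ and $(\varphi'\varphi)^*=\varphi^*\varphi'^*$. If $\varphi$ is an inclusion $K\subseteq K'$ of subgroups of $G^m$, then $\varphi^*$ is pullback along $U^m/K\to U^m/K'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) holds because $X'_{g^*E}=X'\times_XX_E$. (b) On $X_E$ the $K$-torsors $\pi^*E$ and $f^*U_K$ are both isomorphic to $E\times U_K$. By (a), $\pi^*\operatorname{ev}_{\varphi_*E}=\operatorname{ev}_{\varphi_*\pi^*E}=\operatorname{ev}_{\varphi_*f^*U_K}=f^*\varphi^*$. (c) The map $\operatorname{ev}_{U_K}$ is bijective, since both projections of $(U_K\times U_K)/K$ induce isomorphisms, and idempotent by (b) with $\varphi=\mathrm{id}$ and $E=U_K$; so it is the identity. The second formula is (b) for the torsor $\varphi_*U_K$ and the homomorphism $\varphi'$. For an inclusion,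 $\varphi_*U_K$ is the pullback of $U_{K'}$ along $U^m/K\to U^m/K'$, and we apply (a).
\end{proof}

Suppose that $K=C$ is a torus, and choose $C\cong\mathbb{G}_m^r$. Comparing $BC$ with $(\mathbb{A}^4\setminus0)^r/C=(\mathbb{P}^3)^r$ through the two projections of $(U_C\times(\mathbb{A}^4\setminus0)^r)/C$, we get
\begin{equation}\label{eq:torus}
H^*(BC,\Lambda_m)=S(C^*)\otimes\Lambda_m\ \text{ in degrees}\le6,\qquad CH^2(BC)=S^2(C^*),
\end{equation}
where $\chi\in C^*$ is identified with the first Chern class of the line bundle $(U_C\times\mathbb{A}^1)/C$ defined by $\chi$, that is, with the Kummer boundary of the $\mathbb{G}_m$-torsor $(U_C\times\mathbb{G}_m)/C$. In particular $CH^2(BC)\otimes\mathbb{Z}_p\cong H^4(BC,\mathbb{Z}_p(2))$, and for a homomorphism $\varphi$ of tori $\varphi^*$ is induced by the map on characters. With this identification the second Chern class of the bundle $(U\times\rho)/G$ restricts on $BT$ to the form $c_2(\rho)|_T$ of Section~\ref{sec:forms}.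

\subsection*{The Hochschild--Serre spectral sequence}
The Galois covering $BK^0=U_K/K^0\to BK$ with group $\Gamma$ gives a spectral sequence
\begin{equation}\label{eq:HS}
E_2^{i,j}=H^i(\Gamma,H^j(BK^0,A))\Rightarrow H^{i+j}(BK,A),
\end{equation}
which is multiplicative for pairings of $\Gamma$-modules. When $K^0$ is a torus, $\Gamma$ acts on $H^2(BK^0,\Lambda_m(1))=(K^0)^*/p^m$ through conjugation. Let $\varphi$ be an endomorphism of $K$ inducing the identity on $\Gamma$, and $E=\varphi_*U_K$. Then $(BK)_E=(U_K\times U_K)/K$, where $K$ acts on the second factor through $\varphi$, and $\pi$ and $f$ lift to $\Gamma$-equivariant maps $(U_K\times U_K)/K^0\to BK^0$. On $E_2$-terms $\pi^*$ is bijective in total degree $\le6$ and injective in total degree $7$, and both properties pass from $E_r$ to $E_{r+1}$. Hence $\varphi^*$ acts on the part of \eqref{eq:HS} of total degree $\le 6$, compatibly with the abutment, and on $E_2$ it acts through $(\varphi|_{K^0})^*$.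

\section{From degree three at the generic point to degree four}\label{sec:theta}

A class in the cohomology of the function field is hard to see, while $H^4(BG,\mathbb{Z}_p(2))$ can be computed by restriction to $BT$. The Bockstein map links the two, but a class unramified along the divisors of $X$ extends a priori only to the complement of a subset of codimension $2$. We therefore first record what such a subset contributes. Let $X$ be a smooth variety. An open subset $X^\circ\subseteq X$ is \emph{big} if $\operatorname{codim}(X\setminus X^\circ)\ge2$. Let $\operatorname{cl}\colon CH^2(X)\otimes\mathbb{Z}_p\to H^4(X,\mathbb{Z}_p(2))$ be the cycle class map.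

\begin{lemma}\label{lem:purity}
Let $Z\subseteq X$ be closed of codimension $\ge2$, and let $Z_k$ be its components of codimension $2$.
\begin{enumerate}
\item[(a)] $H^4_Z(X,\Lambda_m(2))=\bigoplus_k\Lambda_m[Z_k]$ and $H^4_Z(X,\mathbb{Z}_p(2))=\bigoplus_k\mathbb{Z}_p[Z_k]$, and $[Z_k]$ maps to the cycle class of $Z_k$ in $H^4(X)$.
\item[(b)] $H^5_Z(X,\mathbb{Z}_p(2))$ is torsion-free.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose a closed $Z'\subseteq Z$ of codimension $\ge3$ in $X$ such that $Z\setminus Z'$ is smooth of pure codimension $2$. By semi-purity $H^i_{Z'}(X)=0$ for $i<6$, so $H^i_Z(X)\to H^i_{Z\setminus Z'}(X\setminus Z')$ is bijective for $i=4$ and injective for $i=5$. By purity the targets are $H^0(Z\setminus Z')$ and $H^1(Z\setminus Z')$. This gives (a). The group $H^1(Z\setminus Z',\mathbb{Z}_p)$ is torsion-free, because its $p$-torsion is the cokernel of the surjection $H^0(Z\setminus Z',\mathbb{Z}_p)\to H^0(Z\setminus Z',\mathbb{Z}/p)$.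
\end{proof}

Put $\mathcal{H}(X)=\varinjlim H^4(X^\circ,\mathbb{Z}_p(2))$, the limit over big open subsets $X^\circ$. By Lemma~\ref{lem:purity}(a), and because the class of a cycle vanishes off its support,
\begin{equation}\label{eq:kernel}
\ker\bigl(H^4(X,\mathbb{Z}_p(2))\to\mathcal{H}(X)\bigr)=\operatorname{cl}(CH^2(X)\otimes\mathbb{Z}_p).
\end{equation}

\begin{lemma}\label{lem:theta}
Let $a\in H^3(F(X),\mathbb{Q}_p/\mathbb{Z}_p(2))$ have zero residue at all points of codimension $1$ of $X$.
\begin{enumerate}
\item[(a)] There are a big open $X^\circ$ and $\hat a\in H^3(X^\circ,\mathbb{Q}_p/\mathbb{Z}_p(2))$ restricting to $a$.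
\item[(b)] The element $\Theta(a)=\beta(\hat a)\in\mathcal{H}(X)$ does not depend on the choices, and $\Theta(g^*a)=g^*\Theta(a)$ for a smooth dominant morphism $g\colon X'\to X$.
\item[(c)] $\Theta(a)$ lifts to an element $u\in H^4(X,\mathbb{Z}_p(2))$, and the lifts form a coset of $\operatorname{cl}(CH^2(X)\otimes\mathbb{Z}_p)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The class $a$ is defined on a nonempty open subset $X_0$. After deleting from $X$ a closed subset of codimension $\ge2$, the complement $D$ of $X_0$ is a smooth divisor, and the obstruction to extending $a$ over $D$ lies in $H^2(D,\mathbb{Q}_p/\mathbb{Z}_p(1))$. At the generic points of $D$ it is $\pm$ the residue of $a$, which is zero. So it vanishes on a dense open $D'\subseteq D$, and we delete $D\setminus D'$.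

(b) For independence we must show: if $\hat a$ vanishes at the generic point, then $\beta(\hat a)=0$ on a smaller big open set. After shrinking $X^\circ$, the class $\hat a$ vanishes outside a smooth divisor $i\colon D\to X^\circ$, so by purity $\hat a=i_*(y)$ where $y$ comes from $H^1(D,\Lambda_m(1))$ for some $m$. By Hilbert~90, $y$ is the Kummer class of a unit on a dense open $D'\subseteq D$. Kummer classes lift to $\mathbb{Z}_p(1)$-coefficients, so $\beta(y|_{D'})=0$. Delete $D\setminus D'$. As $i_*$ commutes with $\beta$ up to sign, $\beta(\hat a)=0$. For functoriality, $g^{-1}(X^\circ)$ is big because $g$ is flat, and $g^*\hat a$ extends $g^*a$.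

(c) Let $Z=X\setminus X^\circ$. The class $\beta(\hat a)$ is torsion, so its boundary in the torsion-free group $H^5_Z(X,\mathbb{Z}_p(2))$ is zero, and it extends to $X$. The last assertion is \eqref{eq:kernel}.
\end{proof}

The lift $u$ is torsion on $X^\circ$ but need not be torsion on $X$. This matters: on $X=BG$ the group $H^4$ is torsion-free.

To recover $a$ from $u$ we need to know which boundaries in $H^4_Z$ are produced by classes that vanish at the generic point. The next lemma says that every cycle rationally equivalent to zero is such a boundary. For an integral divisor $D_j\subseteq X$ and $h_j\in F(D_j)^\times$, the cycle $\operatorname{div}(h_j)$ of codimension $2$ on $X$ is the pushforward of the divisor of $h_j$ on the normalization of $D_j$; such cycles generate rational equivalence.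

\begin{lemma}\label{lem:div}
Let $D_1,\dots,D_s\subseteq X$ be distinct integral divisors, $h_j\in F(D_j)^\times$, $m\ge1$, and $Z\subseteq X$ closed of codimension $\ge2$. There are a closed subset $Z'\supseteq Z$ of codimension $\ge2$, containing the supports of the $\operatorname{div}(h_j)$, and a class $\varepsilon\in H^3(X\setminus Z',\Lambda_m(2))$ that vanishes at the generic point of $X$ and whose boundary in $H^4_{Z'}(X,\Lambda_m(2))=\bigoplus_k\Lambda_m[Z'_k]$ is $\pm\sum_j\operatorname{div}(h_j)$.
\end{lemma}

\begin{proof}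
Let $D=\bigcup D_j$. Choose $Z'$ containing $Z$ and the singular locus of $D$, and such that the $h_j$ define a unit $h$ on $D^\circ=D\setminus Z'$. Let $i\colon D^\circ\to X\setminus Z'$ be the inclusion and $\varepsilon=i_*[h]$. This class is supported on $D^\circ$, so it vanishes at the generic point.

The coefficient of $[Z'_k]$ in $\partial\varepsilon$ may be computed after shrinking $X$ around the generic point of $Z'_k$. If $Z'_k\not\subseteq D$, then $D$ becomes empty and both coefficients are $0$. Otherwise we may assume $Z'=Z'_k\subseteq D$. The difficulty is that $D$ may be singular along $Z'$, and we pass to Borel--Moore homology, which is covariant for proper maps. Put $\delta=\dim D$. By Poincar\'e duality on $X$, cohomology with supports in $D^\circ$ or $Z'$ is Borel--Moore homology of $D^\circ$ or $Z'$, and $\partial\varepsilon$ is the image of $[h]$ under the localization boundary of the pair $(D,Z')$,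
\[
H^1(D^\circ,\Lambda_m(1))=H^{BM}_{2\delta-1}(D^\circ,\Lambda_m(\delta-1))\to H^{BM}_{2\delta-2}(Z',\Lambda_m(\delta-1))=\Lambda_m[Z'].
\]
Let $\nu\colon\tilde D\to D$ be the normalization; it is finite, and an isomorphism over $D^\circ$. Since $\tilde D$ is regular in codimension $1$, after shrinking $X$ further both $\tilde D$ and $\tilde Z=\nu^{-1}(Z')_{\mathrm{red}}$ are smooth. For the pair $(\tilde D,\tilde Z)$ the boundary is the boundary along a smooth divisor, and sends $[h]$ to $\pm\sum_lv_l(h)[\tilde Z_l]$, where the $\tilde Z_l$ are the components of $\tilde Z$. The localization boundary commutes with $\nu_*$, and $\nu_*[\tilde Z_l]=[F(\tilde Z_l):F(Z')]\,[Z']$. So $\partial\varepsilon=\pm\nu_*\operatorname{div}(h)=\pm\sum_j\operatorname{div}(h_j)$.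
\end{proof}

\section{The quadratic form of a class on $BG$}\label{sec:form}

Let $B\supseteq T$ be a Borel subgroup and $g\colon U/B\to BG$ the projection, a smooth projective fibration with fiber $G/B$, of relative dimension $r$. Filter the unipotent radical of $B$ by subgroups $1=R_0\subset R_1\subset\dots\subset R_r$ normal in $B$ with $R_{l+1}/R_l\cong\mathbb{G}_a$. Each map $U/TR_l\to U/TR_{l+1}$ is a torsor under a line bundle. Hence $U/B$ and $BT=U/T$ have the same cohomology and Chow groups, given by \eqref{eq:torus}.

\begin{lemma}\label{lem:BG}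
\begin{enumerate}
\item[(a)] The kernel of $\operatorname{cl}\colon CH^2(BG)\otimes\mathbb{Z}_p\to H^4(BG,\mathbb{Z}_p(2))$ is killed by $|W|$.
\item[(b)] $H^3(BG,\mathbb{Q}_p/\mathbb{Z}_p(2))=0$.
\item[(c)] Restriction to $BT$ embeds $H^4(BG,\mathbb{Z}_p(2))$ into $S^2(T_p^*)^W$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $T_g$ be the relative tangent bundle of $g$. The degree of the top Chern class of $G/B$ is its Euler characteristic, which is $|W|$ by the Bruhat decomposition. The projection formula gives $g_*(c_r(T_g)\cdot g^*y)=|W|\,y$ in Chow groups and in cohomology, so the kernels of $g^*$ are killed by $|W|$.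

(a) If $\operatorname{cl}(\gamma)=0$, then $\operatorname{cl}(g^*\gamma)=0$, and $g^*\gamma=0$ because $\operatorname{cl}$ is bijective for $BT$.

(b) The sheaf $R^jg_*\Lambda_m$ is locally constant, and its pullback to $U$ is constant, since $g$ pulls back to $U\times G/B\to U$. The map $U\to BG$ is smooth and surjective with connected fibers because $G$ is connected; so a connected \'etale covering of $BG$ stays connected over $U$, and $\pi_1(U)\to\pi_1(BG)$ is onto. Therefore $R^jg_*\Lambda_m$ is constant with value $H^j(G/B,\Lambda_m)$, which is zero for odd $j$. In the Leray spectral sequence of $g$ the row $j=1$ vanishes, so the only differential that can reach $E_2^{3,0}=H^3(BG,\Lambda_m)$ is $d_3$, defined on $E_3^{0,2}=E_2^{0,2}=H^2(G/B,\Lambda_m)$. It is onto because $H^3(U/B,\Lambda_m)=0$, and its kernel is the image of $H^2(U/B,\Lambda_m)$. Since $H^2(G/B,\Lambda_m(1))=\operatorname{Pic}(G/B)\otimes\Lambda_m$ and $\operatorname{Pic}(G/B)=P$, we get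
\[
H^3(BG,\Lambda_m)\cong\operatorname{coker}(T^*\otimes\Lambda_m\to P\otimes\Lambda_m),
\]
naturally in the coefficients. The colimit is $(P/T^*)\otimes\mathbb{Q}_p/\mathbb{Z}_p$, which is zero because $P/T^*$ is finite.

(c) The torsion subgroup of $H^4(BG,\mathbb{Z}_p(2))$ is the image of $\beta$, hence zero by (b). The kernel of $g^*$ is torsion, hence zero. The image is $W$-invariant because $N_G(T)$ acts on $U/T$ over $BG$.
\end{proof}

Let $a\in H^3(F(BG),\mathbb{Q}_p/\mathbb{Z}_p(2))$ have zero residue at the points of codimension $1$ of $BG$, and let $u$ be a lift of $\Theta(a)$. We call $q=u|_{BT}\in S^2(T^*_p)^W$ \emph{a form of $a$}.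

\begin{proposition}\label{prop:vanish}
If some form of $a$ is decomposable, then $a=0$.
\end{proposition}

\begin{proof}
Let $q=u|_{BT}\in\mathrm{Dec}_p$. Then $q=\operatorname{cl}(\gamma)|_{BT}$, where $\gamma$ is a $\mathbb{Z}_p$-combination of second Chern classes of bundles $(U\times\rho)/G$. By Lemma~\ref{lem:BG}(c), $u=\operatorname{cl}(\gamma)$, so $\Theta(a)=0$ by \eqref{eq:kernel}. Thus there are a big open set $BG\setminus Z$ and an extension $\hat a$ of $a$ to it with $\beta(\hat a)=0$. This says only that $\hat a$ is the image of $p^{-c}\hat b$ for some $c\geq 1$ and $\hat b\in H^3(BG\setminus Z,\mathbb{Z}_p(2))$. If $\hat a$ extended to $BG$, it would vanish by Lemma~\ref{lem:BG}(b). We show that it extends after correction by a class that vanishes at the generic point.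

Put $\xi=\partial\hat b\in H^4_Z(BG,\mathbb{Z}_p(2))=\bigoplus\mathbb{Z}_p[Z_k]$, a cycle with coefficients in $\mathbb{Z}_p$. By the localization sequence $\operatorname{cl}(\xi)=0$. By Lemma~\ref{lem:BG}(a), $p^s\xi=0$ in $CH^2(BG)\otimes\mathbb{Z}_p$, where $p^s$ is the $p$-part of $|W|$. Hence $p^s\xi=\sum a_j\operatorname{div}(h_j)$ as cycles, with $a_j\in\mathbb{Z}_p$ and $h_j$ rational functions on integral divisors. Let $m=c+s$. Replace the $a_j$ by integers congruent to them modulo $p^m$, and multiply together the powers $h_j^{a_j}$ that live on the same divisor. We get $p^s\xi\equiv\sum_j\operatorname{div}(h_j')$ modulo $p^m$, with $h_j'\in F(D_j)^\times$ and distinct $D_j$.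

Let $\hat a_m\in H^3(BG\setminus Z,\Lambda_m(2))$ be the reduction of $p^s\hat b$. Its image with coefficients $\mathbb{Q}_p/\mathbb{Z}_p(2)$ is that of $p^{-m}p^s\hat b$, namely $\hat a$, and its boundary is $p^s\xi$ modulo $p^m$. Take $Z'$ and $\varepsilon$ from Lemma~\ref{lem:div}. With the right sign, $\hat a_m|_{BG\setminus Z'}\mp\varepsilon$ has zero boundary in $H^4_{Z'}(BG,\Lambda_m(2))$, so it extends to $BG$, and its image with coefficients $\mathbb{Q}_p/\mathbb{Z}_p(2)$ is zero. At the generic point $\varepsilon$ vanishes, so $a=0$.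
\end{proof}

\section{The ramification test}\label{sec:test}

Now let $a$ be unramified at all discrete valuations. We must turn this into a condition on the form $q$. The first step translates it into a property of the characteristic class $u$; this is the only place where valuations other than the divisors of $BG$ are used.

\begin{proposition}\label{prop:const}
Let $a\in H^3_{\mathrm{nr}}(F(BG),\mathbb{Q}_p/\mathbb{Z}_p(2))$ and let $u$ be a lift of $\Theta(a)$. Let $Y$ be a smooth variety and $E$ a $G$-torsor over $X=\mathbb{G}_m\times Y$. Then $\operatorname{ev}_E(u)\in\mathrm{pr}_Y^*H^4(Y,\mathbb{Z}_p(2))$.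
\end{proposition}

\begin{proof}
The map $f\colon X_E\to BG$ is smooth and surjective, because its base change along the torsor $U\to BG$ is the projection $E\times U\to U$. So $F(BG)\subseteq F(X_E)$, and $f^*a$ is unramified. The map $g=\mathrm{pr}_Y\circ\pi\colon X_E\to Y$ is smooth and surjective, and $F(X_E)$ is purely transcendental over $F(X)=F(Y)(t)$. By Lemma~\ref{lem:transc}, $f^*a=g^*b$ with $b$ an unramified class over $F(Y)$. Let $u'\in H^4(Y,\mathbb{Z}_p(2))$ be a lift of $\Theta(b)$. By Lemma~\ref{lem:theta}(b), $f^*u$ and $g^*u'$ both lift $\Theta(f^*a)$, so their difference lies in $\operatorname{cl}(CH^2(X_E)\otimes\mathbb{Z}_p)$. By homotopy invariance and localization, $CH^2(Y)\to CH^2(\mathbb{G}_m\times Y)\to CH^2(X_E)$ are surjective. Hence $f^*u\in g^*H^4(Y,\mathbb{Z}_p(2))$.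
\end{proof}

\subsection*{Choice of the torsors}
Let $t$ be the coordinate on $\mathbb{G}_m$, $N$ a power of $p$, and $S=\operatorname{Spec}F[t^{\pm1/N}]\to\mathbb{G}_m$ the $\mu_N$-torsor ramified at $t=0$; its class is $\pm[t]\in H^1(\mathbb{G}_m,\mu_N)$. A homomorphism $\psi\colon\mu_N\times K\to G$ gives the $G$-torsor $\psi_*(S\times U_K)$ over $\mathbb{G}_m\times BK$. Let $\mu_N$ map to $T$ by $\kappa$. If $K=T$, nothing is detected: $\kappa_*S$ is a trivial $T$-torsor over $\mathbb{G}_m$, and the $G$-torsor comes from $BK$. If $K$ is the centralizer $H$ of $\kappa$ in $N_G(T)$, the torus is twisted by the covering with group $W_x$, and $\kappa_*S$ becomes a torsor under the twisted torus with Chern class $\pm[t]\cup\delta x$. One would like to say that $u$ is ``$q(c)$'', where $c$ is the Chern class of a torsor under the twisted torus, and that twisting by $S$ replaces $c$ with $c\pm[t]\cup\delta x$, which produces the term $\pm[t]\cup b_q(\delta x,c)$. There are two obstacles. The class $u|_{BH}$ is not determined by $q$, and $H\to W_x$ need not split,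 so $c$ need not exist. Both are removed by adjoining two further copies of $T$, each with its own class $c'$ or $c''$, and taking the second difference of $u$ in these two variables. The second difference depends only on $b_q$.

\begin{proposition}\label{prop:test}
Let $a\in H^3_{\mathrm{nr}}(F(BG),\mathbb{Q}_p/\mathbb{Z}_p(2))$. Every form $q$ of $a$ passes the test at every $x\in T_*\otimes\mathbb{Q}_p$.
\end{proposition}

\begin{proof}
Let $q=u|_{BT}$. We may assume $x\in T_*\otimes\mathbb{Z}[1/p]$. Choose a power $N$ of $p$ with $Nx\in T_*$, and put $\Gamma=W_x$. For $w\in\Gamma$ we have $wx-x\in T_*\otimes\mathbb{Z}[1/p]\cap T_{*p}=T_*$. Let $\kappa\colon\mu_N\to T$, $\kappa(\zeta)=(Nx)(\zeta)$. For $w\in\Gamma$,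
\[
w\kappa(\zeta)=\kappa(\zeta)\cdot(wx-x)(\zeta^N)=\kappa(\zeta),
\]
so the preimage $H\subseteq N_G(T)$ of $\Gamma$ centralizes $\kappa(\mu_N)$. Let $T',T''$ be copies of $T$ on which $H$ acts by conjugation, and put
\[
K=T''\rtimes H,\qquad L=(T'\times T'')\rtimes H .
\]
They are smooth closed subgroups of $G^2$ and $G^3$ via $(\tau''h,h)$ and $(\tau'h,\tau''h,h)$. Both have component group $\Gamma$, with $K^0=T''\times T$ and $L^0=T'\times T''\times T$. As $T$ is commutative, the maps
\[
s_1=\tau'\tau''h,\qquad s_2=\tau'h,\qquad s_3=\tau''h,\qquad s_4=h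
\]
are homomorphisms $L\to G$, and $\iota\colon\mu_N\times K\to L$, $(\zeta,\tau'',h)\mapsto(\kappa(\zeta),\tau'',h)$, is a homomorphism because $H$ centralizes $\kappa(\mu_N)$. The second difference is
\[
\Omega=s_1^*u-s_2^*u-s_3^*u+s_4^*u\in H^4(BL,\mathbb{Z}_p(2)).
\]

For an $L$-torsor $E\to X$ let $\mathcal{T}_E=(E\times T)/L$, with $L$ acting on $T$ by conjugation through $\Gamma$; it is a torus over $X$ with $\mathcal{T}_E[p^m]=T_*\otimes\mu_{p^m}$. The actions $y\mapsto\tau'\cdot hyh^{-1}$ and $y\mapsto\tau''\cdot hyh^{-1}$ of $L$ on the variety $T$ are compatible with translations, so the corresponding quotients $(E\times T)/L$ are $\mathcal{T}_E$-torsors. Their boundaries for the Kummer sequences $0\to\mathcal{T}_E[p^m]\to\mathcal{T}_E\xrightarrow{p^m}\mathcal{T}_E\to0$ define $c'(E),c''(E)\in H^2(X,T_*\otimes\mathbb{Z}_p(1))$. Put $c'=c'(U_L)$ and $c''=c''(U_L)$. The construction commutes with pullback, and $\pi^*E\cong f^*U_L$, so $\operatorname{ev}_E(c')=c'(E)$ and $\operatorname{ev}_E(c'')=c''(E)$. The invariant pairing $b_q$ gives a class $b_q(c'\cup c'')\in H^4(BL,\mathbb{Z}_p(2))$.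

\medskip\noindent\emph{Step 1: $\Omega=b_q(c'\cup c'')$.} We first compare the restrictions to $BL^0$, as quadratic forms in $(y',y'',y)\in T_*^3$. By Lemma~\ref{lem:ev}, $\Omega$ restricts to
\[
q(y'+y''+y)-q(y'+y)-q(y''+y)+q(y)=b_q(y',y'').
\]
Let $(y_l)$ be a basis of $T_*$ with dual basis $(\chi_l)$. By \eqref{eq:torus}, $c'$ and $c''$ restrict to the canonical elements $\sum y_l\otimes\chi_l'$ and $\sum y_l\otimes\chi''_l$, where $\chi_l',\chi_l''$ are the copies of $\chi_l$ in $T'^*,T''^*$. So $b_q(c'\cup c'')$ restricts to $\sum b_q(y_k,y_l)\chi'_k\chi''_l$, which is again the form $b_q(y',y'')$.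

Restriction to $BL^0$ need not be injective, but it is injective on the summand where both classes live. Let $e',e''$ be the endomorphisms of $L$ that replace $\tau'$, respectively $\tau''$, by $1$. They are commuting idempotents and induce the identity on $\Gamma$. From
\[
s_1e'=s_3e'=s_3,\quad s_2e'=s_4e'=s_4,\qquad s_1e''=s_2e''=s_2,\quad s_3e''=s_4e''=s_4
\]
we get $e'^*\Omega=e''^*\Omega=0$. The class $e'^*c'=c'(e'_*U_L)$ is defined by the action $y\mapsto hyh^{-1}$, which fixes $y=1$; so the torsor is trivial and $e'^*c'=0$. In the same way $e''^*c''=0$. Hence $\omega=\Omega-b_q(c'\cup c'')$ is killed by $e'^*$ and $e''^*$, and is fixed by the idempotent $\Delta=(1-e'^*)(1-e''^*)$.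

Work modulo $p^m$ in the spectral sequence \eqref{eq:HS} for $L$. On $H^*(BL^0,\Lambda_m)=S(T'^*\oplus T''^*\oplus T^*)\otimes\Lambda_m$, the ring endomorphism $e'^*$ sets $T'^*$ to zero and $e''^*$ sets $T''^*$ to zero. So $\Delta$ kills every monomial that does not involve both $T'^*$ and $T''^*$; in particular $\Delta=0$ on $H^j(BL^0,\Lambda_m)$ for $j<4$. The kernel of $H^4(BL,\Lambda_m)\to H^4(BL^0,\Lambda_m)$ has a filtration with quotients $E_\infty^{i,4-i}$, $1\le i\le4$, on which $\Delta$ is zero. Thus $\Delta=\Delta^4$ kills this kernel, and $\omega=\Delta\omega=0$ modulo $p^m$ for every $m$.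

\medskip\noindent\emph{Step 2: evaluation on $E=\iota_*(S\times U_K)$.} This is an $L$-torsor over $X=\mathbb{G}_m\times Y$ with $Y=BK$; its $\Gamma$-covering and the torus $\mathcal{T}=\mathcal{T}_E$ are pulled back from $Y$. The torsor defining $c''(E)$ comes from the action $y\mapsto\tau''hyh^{-1}$ of $\mu_N\times K$, on which $\mu_N$ acts trivially. So $c''(E)=\mathrm{pr}_Y^*c$, where $c\in H^2(Y,T_*\otimes\mathbb{Z}_p(1))$ is defined by this action of $K$. The torsor defining $c'(E)$ comes from the action $y\mapsto\kappa(\zeta)hyh^{-1}$, so it is $(S\times\mathcal{T})/\mu_N$, induced from $S$ by the homomorphism of sheaves $\mu_N\to\mathcal{T}[N]=T_*\otimes\mu_N$, $\zeta\mapsto Nx\otimes\zeta$. Its class is the image of $\pm\,\bar y\cup[t]\in H^1(X,\mathcal{T}[N])$, where $\bar y\in H^0(\Gamma,T_*/N)$ is the class of $Nx$.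

The sequence $0\to\mathcal{T}[p^m]\to\mathcal{T}[Np^m]\xrightarrow{p^m}\mathcal{T}[N]\to0$ maps to the Kummer sequence of $\mathcal{T}$ by the identity on the left and inclusions elsewhere. So $c'(E)$ modulo $p^m$ is the boundary of $\pm\,\bar y\cup[t]$ for this sequence. The sequence is the tensor product of
\begin{equation}\label{eq:ses}
0\to T_*/p^m\xrightarrow{N}T_*/Np^m\to T_*/N\to0
\end{equation}
with the rank one free $\mathbb{Z}/Np^m$-module $\mu_{Np^m}$, and $[t]$ lifts to $H^1(\mathbb{G}_m,\mu_{Np^m})$. Since boundaries are compatible with cup products, the boundary of $\bar y\cup[t]$ is $\partial\bar y\cup[t]$, where $\partial\bar y$ is the boundary for \eqref{eq:ses}. It is inflated from $\Gamma$ and represented by $w\mapsto(wNx-Nx)/N=wx-x$. In the limit over $m$ we get $c'(E)=\pm[t]\cup\delta x$. With Step~1,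
\[
\operatorname{ev}_E(\Omega)=\pm[t]\cup\mathrm{pr}_Y^*(\eta\cup c),\qquad\eta=b_q(\delta x)\in H^1(\Gamma,T_p^*),
\]
where $\eta\cup c\in H^3(Y,\mathbb{Z}_p(1))$ is formed with the pairing $T^*\otimes T_*\to\mathbb{Z}$.

\medskip\noindent\emph{Step 3: $\eta\cup c=0$.} By Lemma~\ref{lem:ev}(b), $\operatorname{ev}_E(\Omega)$ is a signed sum of the classes $\operatorname{ev}_{s_{l*}E}(u)$, and each $s_{l*}E$ is a $G$-torsor over $\mathbb{G}_m\times Y$. By Proposition~\ref{prop:const}, $\operatorname{ev}_E(\Omega)$ comes from $Y$, so it extends to $\mathbb{A}^1\times Y$ and its boundary along $0\times Y$ vanishes. On the other hand, the boundary of $[t]\cup\mathrm{pr}_Y^*(\eta\cup c)$ is $\pm\,\eta\cup c$.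

\medskip\noindent\emph{Step 4: $\eta=0$.} Choose $m$ with $p^mH^1(\Gamma,T_p^*)=0$. The cohomology sequence of $0\to T_p^*\xrightarrow{p^m}T_p^*\to T^*/p^m\to0$ shows that $H^1(\Gamma,T_p^*)\to H^1(\Gamma,T^*/p^m)$ is injective, so it suffices to show that the reduction $\bar\eta$ vanishes. Use \eqref{eq:HS} for $K$ with coefficients $T^*/p^m$, $T_*\otimes\mu_{p^m}$ and $\mu_{p^m}$. The inflation of $\bar\eta$ is represented by $\bar\eta\in E_2^{1,0}$, and $c$ by its restriction to $BK^0$, the canonical element $\sum y_l\otimes\chi''_l\in E_2^{0,2}$. By multiplicativity, $\eta\cup c$ lies in the first step of the filtration of $H^3(BK,\mu_{p^m})$, and its class in $E_\infty^{1,2}$ is represented by $\pm$ the product in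
\[
E_2^{1,2}=H^1(\Gamma,T''^*/p^m)\oplus H^1(\Gamma,T^*/p^m).
\]
Pairing with the canonical element is the identification $T^*\to T''^*$, so the product is $\pm(\bar\eta,0)$. A differential $d_r$, $r\geq 2$, with target in column $1$ starts in a negative column, so $E_\infty^{1,2}$ is a subgroup of $E_2^{1,2}$. Since $\eta\cup c=0$, we get $\bar\eta=0$.
\end{proof}

By Propositions~\ref{prop:vanish} and~\ref{prop:test}, Theorem~\ref{thm:main} follows from Theorem~\ref{thm:crit}. The next three sections prove that a form passing all tests is decomposable; they concern only root systems.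

\section{Test points from alcoves}\label{sec:alcove}

\subsection*{Lattices and forms}
Let $Q_i\subseteq P_i$ be the root and weight lattices of $G_i$, $Q_i^\vee\subseteq P_i^\vee$ the coroot and coweight lattices, and $W_i$ the Weyl group. Then $W=\prod W_i$, $P=\bigoplus P_i$ and $\bigoplus Q_i^\vee\subseteq T_*\subseteq\bigoplus P_i^\vee$. Let $\Pi_i$ be the $p$-primary part of $P_i^\vee/Q_i^\vee$, identified with $(P_i^\vee/Q_i^\vee)\otimes\mathbb{Z}_p$. Put
\[
M=T_{*p}\big/\bigoplus_i(Q_i^\vee\otimes\mathbb{Z}_p)\ \subseteq\ \bigoplus_i\Pi_i ,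
\]
and let $M_i\subseteq\Pi_i$ be the projection of $M$. The group $M$ records the $p$-part of $\boldsymbol{\mu}$. Each $\lambda\in P\otimes\mathbb{Z}_p$ induces a character $\langle\lambda,\cdot\rangle\colon\bigoplus\Pi_i\to\mathbb{Q}_p/\mathbb{Z}_p$, which is trivial for $\lambda\in\bigoplus Q_i$, and by duality
\begin{equation}\label{eq:dual}
T_p^*=\{\lambda\in P\otimes\mathbb{Z}_p:\langle\lambda,z\rangle=0\text{ for all }z\in M\}.
\end{equation}

Let $q_i$ be the $W_i$-invariant quadratic form on $Q_i^\vee\otimes\mathbb{Q}$ with $q_i(\alpha^\vee)=1$ for long roots $\alpha$, and $b_i$ its polar form. The reflection representations of the $W_i$ are absolutely irreducible and nontrivial, so the $q_i$ form a basis of $S^2(T^*\otimes\mathbb{Q}_p)^W$. Every $q\in S^2(T_p^*)^W$ is thus $q=\sum d_iq_i$, and $d_i=q(\alpha^\vee)\in\mathbb{Z}_p$ for a long root $\alpha$ of $G_i$.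

Fix $i$, and let $\alpha_k,\omega_k,\omega_k^\vee$ ($k\ge1$) be the simple roots, fundamental weights and fundamental coweights, and $\tilde\alpha=\sum n_k\alpha_k$ the highest root, which is long. Invariance under the reflection $y\mapsto y-\alpha(y)\alpha^\vee$ gives $b_i(\alpha^\vee,y)=-b_i(\alpha^\vee,y)+2\alpha(y)q_i(\alpha^\vee)$, that is, $b_i(\alpha^\vee)=q_i(\alpha^\vee)\alpha$. Evaluating $b_i(\omega_k^\vee)$ on the simple coroots gives $b_i(\omega_k^\vee)=q_i(\alpha_k^\vee)\omega_k$. Put $n_k^\vee=n_k/q_i(\alpha_k^\vee)$. From $b_i(\tilde\alpha^\vee)=\tilde\alpha=\sum n_k^\vee b_i(\alpha_k^\vee)$ we get $\tilde\alpha^\vee=\sum n_k^\vee\alpha_k^\vee$, so the $n_k^\vee$ are positive integers, the \emph{coroot labels}. Since $q_i(\alpha_k^\vee)\in\{1,2,3\}$ is the ratio of the squared lengths of a long root and of $\alpha_k$, $n_k=1$ implies $n_k^\vee=1$.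

\subsection*{Alcoves}
The alcove $\mathcal{A}_i=\{y:\alpha_k(y)\ge0\text{ for all }k,\ \tilde\alpha(y)\le1\}$ is a simplex with vertices $v_0=0$ and $v_k=\omega_k^\vee/n_k$, and
\begin{equation}\label{eq:vertex}
b_i(v_k)=\omega_k/n_k^\vee\qquad(k\ge1).
\end{equation}
The stabilizer of $\mathcal{A}_i$ in $W_i\ltimes P_i^\vee$ maps isomorphically to $P_i^\vee/Q_i^\vee$ \cite{Bou}. Let $\tau_z(y)=w_zy+\tau_z(0)$ be the element of the stabilizer that corresponds to $z$. Then $z\mapsto\tau_z$ is an action on the vertices, and $\tau_z(0)$ is a vertex lying in $P_i^\vee$ with class $z$. So $\tau_z(0)=v_{k(z)}$, where $k(0)=0$ and, for $z\ne0$, $n_{k(z)}=1=n^\vee_{k(z)}$ and $v_{k(z)}=\omega^\vee_{k(z)}$. The $\tau_z(0)$ are distinct, so the orbit of $v_0$ under a subgroup $J_i$ has $|J_i|$ elements. The map $\tau_z$ is an isometry of the simplex; it permutes the walls, preserving their angles. Matching $v_k$ with the opposite wall and with the node $k$, we see that $\tau_z$ acts on the vertices by an automorphism of the extended Dynkin diagram.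

We want points $x$ such that $W_x$ fixes no vector. The reflections in the walls through $x$ lie in $W_x$; at a vertex they suffice. When $M\ne0$, the group $W_x$ also contains the elements $w_z$ with $z\in M$ and $\tau_z(x)=x$, and this makes further points available. In Example~\ref{ex:so4} the roots are $\pm e_1\pm e_2$, each alcove is a segment $0\le\alpha\le1$, and $x=(\frac12,0)$ is the pair of midpoints.

\begin{lemma}\label{lem:bary}
Let $J\subseteq M$ be a subgroup with projections $J_i\subseteq\Pi_i$. For each $i$ choose a $J_i$-orbit $O_i$ of vertices of $\mathcal{A}_i$, let $x_i$ be its barycenter, and $x=(x_i)_i\in T_*\otimes\mathbb{Q}$. Then $(T^*\otimes\mathbb{Q})^{W_x}=0$. Hence, if $q=\sum d_iq_i$ passes the test at $x$, then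
\begin{equation}\label{eq:bary}
\sum_i\frac{d_i}{|O_i|}\sum_{v_k\in O_i,\ k\ne0}\frac{1}{n_k^\vee}\,\omega_k\ \in\ T_p^* .
\end{equation}
\end{lemma}

\begin{proof}
We exhibit two kinds of elements of $W_x$. Let $z=(z_i)\in J$ and $w_z=(w_{z_i})_i$. As $\tau_{z_i}$ permutes $O_i$, it fixes $x_i$, so $x-w_zx=(\tau_{z_i}(0))_i$. This vector has class $z\in M$ in $\bigoplus\Pi_i$, so it lies in $T_{*p}$, and $w_z\in W_x$. Next let $v_k\notin O_i$. If $k\ne0$, then $\alpha_k(x_i)=0$, and the reflection in $\alpha_k$ fixes $x$. If $k=0$, then $\tilde\alpha(x_i)=1$, and the reflection in $\tilde\alpha$ moves $x$ by $-\tilde\alpha^\vee\in T_*$. In both cases the reflection lies in $W_x$.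

Let $y=(y_i)\in T_*\otimes\mathbb{Q}$ be $W_x$-invariant, and fix $i$. Put $c_k=n_k\alpha_k(y_i)$ for $k\ge1$ and $c_0=-\tilde\alpha(y_i)$. Then $y_i=\sum_{k\ge0}c_kv_k$ and $\sum_{k\ge0}c_k=0$, and these two conditions determine the $c_k$ because the vertices are affinely independent. Invariance under the reflections gives $c_k=0$ for $v_k\notin O_i$. For $z\in J$,
\[
y_i=w_{z_i}y_i=\sum_kc_k\bigl(\tau_{z_i}(v_k)-\tau_{z_i}(0)\bigr)=\sum_kc_k\tau_{z_i}(v_k),
\]
so the coefficients are constant on the orbit $O_i$. Their sum is zero, hence $y_i=0$. Thus $(T_*\otimes\mathbb{Q})^{W_x}=0$, and the dual representation has no invariants either. The test at $x$ says $b_q(x)\in T_p^*$, which is \eqref{eq:bary} by \eqref{eq:vertex}.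
\end{proof}

\begin{corollary}\label{cor:C}
Let $q=\sum d_iq_i$ pass all tests.
\begin{enumerate}
\item[(a)] If $O$ is an $M_i$-orbit of vertices of $\mathcal{A}_i$ and $v_k\in O$, $k\ne0$, then $|O|\,n_k^\vee$ divides $d_i$ in $\mathbb{Z}_p$. In particular $|M_i|$ and all $n_k^\vee$ divide $d_i$.
\item[(b)] For every subgroup $J\subseteq M$, the element $\sum_i\frac{d_i}{|J_i|}\sum_{0\ne z\in J_i}\omega_{k(z)}$ lies in $T^*_p$; that is, it annihilates all of $M$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Take $J=M$, $O_i=O$, and arbitrary orbits in the other factors. Since $T_p^*\subseteq P\otimes\mathbb{Z}_p$ and the fundamental weights form a basis of $P$, the coefficient $d_i/(|O|n_k^\vee)$ of $\omega_k$ lies in $\mathbb{Z}_p$. If $M_i\ne0$, the orbit of $v_0$ has $|M_i|$ elements and contains a vertex $v_k\neq v_0$. (b) Take for $O_i$ the $J_i$-orbit of $v_0$.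
\end{proof}

\section{Indices}\label{sec:index}

We now produce decomposable forms that match the divisibilities of Corollary~\ref{cor:C}(a). The first lemma allows us to ignore the part of $\boldsymbol{\mu}$ prime to $p$.

\begin{lemma}\label{lem:adams}
Let $\rho=\sum m_\chi[\chi]\in\mathbb{Z}[P]^W$, and suppose that every $\chi$ with $m_\chi\ne0$ annihilates $M$. Then $\operatorname{ind}(\rho)\in\mathrm{Dec}_p$.
\end{lemma}

\begin{proof}
By \eqref{eq:dual} the weights lie in $T_p^*\cap P$. The quotient $(T_p^*\cap P)/T^*$ is the kernel of $P/T^*\to(P/T^*)\otimes\mathbb{Z}_p$, so its order $m$ is prime to $p$. The Adams operation gives $\Psi^m\rho=\sum m_\chi[m\chi]\in\mathbb{Z}[T^*]^W$, and $\operatorname{ind}(\Psi^m\rho)=m^2\operatorname{ind}(\rho)$. Apply Lemma~\ref{lem:dec}.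
\end{proof}

For $\rho,\rho'\in\mathbb{Z}[P]^W$, expanding $(\chi+\chi')^2$ and using $\sum m_\chi\chi=0$ gives
\begin{equation}\label{eq:product}
\operatorname{ind}(\rho\rho')=\dim(\rho')\operatorname{ind}(\rho)+\dim(\rho)\operatorname{ind}(\rho').
\end{equation}
For $\rho=\sum m_\chi[\chi]\in\mathbb{Z}[P_i]^{W_i}$ write $\operatorname{ind}(\rho)=\ell(\rho)q_i$; the number $\ell(\rho)$ is the \emph{index} of $\rho$. Evaluating on the coroot of a long root $\alpha$, or summing over a basis orthonormal for $b_i$, we get
\begin{equation}\label{eq:index}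
\ell(\rho)=\tfrac12\sum m_\chi\chi(\alpha^\vee)^2=\frac{1}{\operatorname{rank}G_i}\sum m_\chi|\chi|^2,
\end{equation}
where $|\cdot|$ is the invariant norm with $|\alpha|^2=2$ for long roots. A finite $W_i$-stable set of weights stands for the sum of its elements in $\mathbb{Z}[P_i]^{W_i}$; by Lemma~\ref{lem:dec} it does not matter whether it is the character of a representation.

The types are $\mathsf{A}_{n-1}$ ($n\ge2$), $\mathsf{B}_n$ ($n\ge3$), $\mathsf{C}_n$ ($n\ge2$), $\mathsf{D}_n$ ($n\ge4$), $\mathsf{E}_6,\mathsf{E}_7,\mathsf{E}_8,\mathsf{F}_4,\mathsf{G}_2$, with the standard numbering of nodes. We use the following descriptions.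
\begin{itemize}
\item $\mathsf{A}_{n-1}$: $P^\vee/Q^\vee\cong\mathbb{Z}/n$ with $\omega_k^\vee\mapsto k$, all $n_k=1$, and $\langle\omega_j,\omega_k^\vee\rangle=\min(j,k)-jk/n\equiv-jk/n$ modulo $\mathbb{Z}$. Let $\wedge^j$ be the orbit of $\omega_j$, the character of the $j$-th exterior power of the standard representation. Its weights are the sums of $e_l$ over $j$-element subsets of $\{1,\dots,n\}$. They pair with $\alpha^\vee=e_1-e_2$ to $\pm1$ for the $2\binom{n-2}{j-1}$ subsets containing exactly one of $1,2$, and to $0$ otherwise. So $\dim\wedge^j=\binom nj$ and $\ell(\wedge^j)=\binom{n-2}{j-1}$.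
\item $\mathsf{B}_n,\mathsf{C}_n,\mathsf{D}_n$: let $\rho_{\mathrm{v}}=\{\pm e_1,\dots,\pm e_n\}$, of dimension $2n$. We have $|e_l|^2=1$ in types $\mathsf{B},\mathsf{D}$ and $|e_l|^2=\frac12$ in type $\mathsf{C}$, so $\ell(\rho_{\mathrm{v}})=2$ and $1$ respectively. By \eqref{eq:product}, $\ell(\rho_{\mathrm{v}}^2)=8n$ for $\mathsf{D}_n$ and $4n$ for $\mathsf{C}_n$; in these two types the weights of $\rho_{\mathrm{v}}^2$ lie in the root lattice. For $\mathsf{B}_n$, $P^\vee/Q^\vee\cong\mathbb{Z}/2$, and the $\pm e_l$ are roots. For $\mathsf{C}_n$, $P^\vee/Q^\vee\cong\mathbb{Z}/2$ is generated by $\omega_n^\vee=(\frac12,\dots,\frac12)$, and $\omega_n=(1,\dots,1)$. For $\mathsf{D}_n$, the nonzero classes are $\omega_1^\vee=e_1$, $\omega^\vee_{n-1}=(\frac12,\dots,\frac12,-\frac12)$, $\omega_n^\vee=(\frac12,\dots,\frac12)$, and $\omega_k$ has the same coordinates as $\omega^\vee_k$; the group is $(\mathbb{Z}/2)^2$ for $n$ even, and $\mathbb{Z}/4$ for $n$ odd, with generator $\omega_n^\vee$ and element of order two $\omega_1^\vee$.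
\item $P^\vee/Q^\vee$ is $\mathbb{Z}/3$ for $\mathsf{E}_6$, $\mathbb{Z}/2$ for $\mathsf{E}_7$, and trivial for $\mathsf{E}_8,\mathsf{F}_4,\mathsf{G}_2$.
\end{itemize}
Let $\operatorname{ord}_p$ be the $p$-adic valuation. If $r=\operatorname{ord}_p(n)\ge1$ and $0\le c<r$, then
\begin{equation}\label{eq:binom}
\operatorname{ord}_p\binom{n}{p^c}=r-c,\qquad\operatorname{ord}_p\binom{n-2}{p^c-1}=c .
\end{equation}
Indeed $\binom{n-1}{p^c-1}=\prod_{0<l<p^c}\frac{n-l}{l}$ is a $p$-adic unit, since $\operatorname{ord}_p(l)<r$ gives $\operatorname{ord}_p(n-l)=\operatorname{ord}_p(l)$. Moreover $\binom{n}{p^c}=\frac{n}{p^c}\binom{n-1}{p^c-1}$ and $\binom{n-2}{p^c-1}=\frac{n-p^c}{n-1}\binom{n-1}{p^c-1}$, with $\operatorname{ord}_p(n-p^c)=c$ and $n-1$ a unit.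

Call $i$ \emph{exceptional} if $p=2$, $M_i=\Pi_i$, and $G_i$ is of type $\mathsf{A}_{n-1}$ with $n$ even, $\mathsf{C}_n$ with $n\ge3$ odd, or $\mathsf{D}_n$ with $n\ge5$ odd. In these cases $\Pi_i$ is cyclic of order $2^{\operatorname{ord}_2(n)}$, $2$ and $4$ respectively.

\begin{lemma}\label{lem:match}
For each $i$ there is a power $g_i$ of $p$, depending only on $p$, $G_i$ and $M_i$, such that:
\begin{enumerate}
\item[(a)] $d_i\in g_i\mathbb{Z}_p$ for every $q=\sum d_iq_i$ that passes all tests;
\item[(b)] $g_iq_i\in\mathrm{Dec}_p$ if $i$ is not exceptional;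
\item[(c)] $g_i=|\Pi_i|$ and $2g_iq_i\in\mathrm{Dec}_2$ if $i$ is exceptional.
\end{enumerate}
\end{lemma}

\begin{proof}
If the weights of $\rho\in\mathbb{Z}[P_i]^{W_i}$ annihilate $M_i$, then $\ell(\rho)q_i\in\mathrm{Dec}_p$ by Lemma~\ref{lem:adams}. So we must compare $\operatorname{ord}_p\ell(\rho)$ with the divisibilities of Corollary~\ref{cor:C}(a).

\emph{The case $M_i=0$.} Let $g_i$ be the $p$-part of the least common multiple of the coroot labels. Then (a) holds, and there is no condition on the weights of $\rho$. Table~\ref{tab:sc} lists a $\rho$ whose index, computed by \eqref{eq:index}, equals this least common multiple.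

\begin{table}[ht]
\centering
\begin{tabular}{l|l|c|l|l}
type & coroot labels & lcm & $\rho$ & $\ell(\rho)$\\
\hline
$\mathsf{A}_{n-1}$ & $1,\dots,1$ & $1$ & $\wedge^1$ & $1$\\
$\mathsf{B}_n$ & $1,2,\dots,2,1$ & $2$ & $\rho_{\mathrm{v}}$ & $2$\\
$\mathsf{C}_n$ & $1,\dots,1$ & $1$ & $\rho_{\mathrm{v}}$ & $1$\\
$\mathsf{D}_n$ & $1,2,\dots,2,1,1$ & $2$ & $\rho_{\mathrm{v}}$ & $2$\\
$\mathsf{G}_2$ & $1,2$ & $2$ & short roots & $6\cdot\frac23/2=2$\\
$\mathsf{F}_4$ & $2,3,2,1$ & $6$ & short roots & $24\cdot1/4=6$\\
$\mathsf{E}_6$ & $1,2,2,3,2,1$ & $6$ & orbit of $\omega_1$ & $27\cdot\frac43/6=6$\\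
$\mathsf{E}_7$ & $2,2,3,4,3,2,1$ & $12$ & orbit of $\omega_7$ & $56\cdot\frac32/7=12$\\
$\mathsf{E}_8$ & $2,3,4,6,5,4,3,2$ & $60$ & roots & $240\cdot2/8=60$
\end{tabular}
\caption{The case $M_i=0$. The last column is (number of weights)$\cdot$(squared norm)$/$rank.}\label{tab:sc}
\end{table}

\emph{The case $M_i\ne0$.} Table~\ref{tab:nsc} lists all pairs $(G_i,p)$ with $\Pi_i\neq 0$ and all nonzero subgroups $M_i\subseteq\Pi_i$; in type $\mathsf{A}_{n-1}$, $r=\operatorname{ord}_p(n)\ge1$.

\begin{table}[ht]
\centering
\begin{tabular}{l|c|l|c|l|l}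
type & $p$ & $M_i$ & $g_i$ & $\rho$ & $\ell(\rho)$\\
\hline
$\mathsf{A}_{n-1}$ & any & order $p^c$, $1\le c<r$ & $p^c$ & $\wedge^{p^c}$ & $\binom{n-2}{p^c-1}$\\
$\mathsf{A}_{n-1}$ & any & $\Pi_i$ & $p^r$ & roots & $2n$\\
$\mathsf{B}_n$ & $2$ & $\Pi_i$ & $2$ & $\rho_{\mathrm{v}}$ & $2$\\
$\mathsf{C}_n$, $n$ even & $2$ & $\Pi_i$ & $2$ & short roots & $2(n-1)$\\
$\mathsf{C}_n$, $n$ odd & $2$ & $\Pi_i$ & $2$ & $\rho_{\mathrm{v}}^2$ & $4n$\\
$\mathsf{D}_n$ & $2$ & $\langle\omega_1^\vee\rangle$ & $2$ & $\rho_{\mathrm{v}}$ & $2$\\
$\mathsf{D}_4$ & $2$ & $\langle\omega_k^\vee\rangle$, $k=3,4$ & $2$ & orbit of $\omega_k$ & $2$\\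
$\mathsf{D}_n$, $n\ge6$ even & $2$ & $\langle\omega_k^\vee\rangle$, $k=n-1,n$ & $4$ & roots & $4(n-1)$\\
$\mathsf{D}_n$, $n$ even & $2$ & $\Pi_i$ & $4$ & roots & $4(n-1)$\\
$\mathsf{D}_n$, $n$ odd & $2$ & $\Pi_i$ & $4$ & $\rho_{\mathrm{v}}^2$ & $8n$\\
$\mathsf{E}_6$ & $3$ & $\Pi_i$ & $3$ & roots & $24$\\
$\mathsf{E}_7$ & $2$ & $\Pi_i$ & $4$ & roots & $36$
\end{tabular}
\caption{The case $M_i\ne0$.}\label{tab:nsc}
\end{table}

\emph{Divisibility.} In all rows but two, $g_i=|M_i|$, which divides $d_i$. For $\mathsf{E}_7$ the label $n_4^\vee$ equals $4$. For $\mathsf{D}_n$ with $n\ge6$ even and $M_i=\langle\omega^\vee_k\rangle$, $k\in\{n-1,n\}$, the generator acts by an automorphism of the extended diagram sending node $0$ to node $k$. The only neighbor of node $0$ is node $2$, and the only neighbor of node $k$ is node $n-2\ne2$. So $\{v_2,v_{n-2}\}$ is an orbit of size $2$ with $n_2^\vee=2$, and $4\mid d_i$. (For $n=4$ the two vertices coincide, and this is why $\mathsf{D}_4$ has its own row.)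

\emph{Weights.} Weights in the root lattice annihilate $\Pi_i$. Three rows use other weights; within an orbit all weights are congruent modulo $Q_i$, so one pairing suffices. In the first row $M_i=\langle\omega^\vee_{n/p^c}\rangle$ and $\langle\omega_{p^c},\omega^\vee_{n/p^c}\rangle\equiv-1$. For $\mathsf{D}_n$, $\langle e_1,\omega_1^\vee\rangle=1$. For $\mathsf{D}_4$, $\langle\omega_k,\omega_k^\vee\rangle=4\cdot\frac14=1$.

\emph{Indices.} By \eqref{eq:index}, the roots give $n(n-1)\cdot2/(n-1)=2n$ for $\mathsf{A}_{n-1}$, $2n(n-1)\cdot2/n=4(n-1)$ for $\mathsf{D}_n$, $72\cdot2/6=24$ for $\mathsf{E}_6$ and $126\cdot2/7=36$ for $\mathsf{E}_7$. The $2n(n-1)$ short roots $\pm e_k\pm e_l$ of $\mathsf{C}_n$ have squared norm $1$ and give $2(n-1)$. The orbit of $\omega_3$ or $\omega_4$ in $\mathsf{D}_4$ has $8$ weights of squared norm $1$ and gives $2$. Using \eqref{eq:binom} in the first row, we see that the $p$-part of $\ell(\rho)$ is $g_i$ in every row, except that it is $2g_i$ in row $2$ for $p=2$, in row $5$ and in row $10$. These are the exceptional cases,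 and there $g_i=|\Pi_i|$.
\end{proof}

In an exceptional factor there is a gap of a factor $2$ between the necessary divisibility and the index found. It cannot be closed one factor at a time. For $\mathbf{SO}_4$ we have $q_1=\frac14(e_1+e_2)^2$, $q_2=\frac14(e_1-e_2)^2$ and $g_1=g_2=2$; the form $2q_1+2q_2=e_1^2+e_2^2$ is decomposable, while $2q_1$ is not even integral on $T_*$. The next lemma supplies what is needed to treat the exceptional factors jointly: part (a) produces decomposable forms from pairs of factors, and part (b) turns Corollary~\ref{cor:C}(b) into parity conditions.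

\begin{lemma}\label{lem:exc}
Let $i$ be exceptional and let $\theta_i\colon\Pi_i\to\frac12\mathbb{Z}/\mathbb{Z}$ be the unique character of order $2$ of the cyclic $2$-group $\Pi_i$.
\begin{enumerate}
\item[(a)] There is $\rho_i\in\mathbb{Z}[P_i]^{W_i}$ all of whose weights induce $\theta_i$ on $\Pi_i$, with $\operatorname{ord}_2(\dim\rho_i)=1$ and $\operatorname{ord}_2\ell(\rho_i)=\operatorname{ord}_2(g_i)-1$.
\item[(b)] The weight $\sigma_i=\sum_{0\ne z\in\Pi_i}\omega_{k(z)}$ induces $\theta_i$ on $\Pi_i$.
\end{enumerate}
\end{lemma}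

\begin{proof}
A weight induces $\theta_i$ if and only if it pairs to $\frac12$ modulo $\mathbb{Z}$ with a generator of $\Pi_i$.

\emph{Type $\mathsf{A}_{n-1}$, $n=2^rn'$ with $n'$ odd.} A generator is $\omega^\vee_{n'}$, and $g_i=2^r$. Take $\rho_i=\wedge^{2^{r-1}}$. Then $\langle\omega_{2^{r-1}},\omega^\vee_{n'}\rangle\equiv-2^{r-1}n'/n=-\frac12$, and \eqref{eq:binom} with $c=r-1$ gives the valuations $1$ and $r-1$. The nonzero elements of $\Pi_i$ are the classes of $\omega^\vee_{ln'}$, $1\le l<2^r$, so $\sigma_i=\sum_l\omega_{ln'}$ and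
\[
\langle\sigma_i,\omega^\vee_{n'}\rangle\equiv-\sum_{l=1}^{2^r-1}\frac{ln'}{2^r}=-\frac{n'(2^r-1)}{2}\equiv\frac12 .
\]

\emph{Type $\mathsf{C}_n$, $n$ odd.} A generator is $\omega_n^\vee=(\frac12,\dots,\frac12)$, and $g_i=2$. Take $\rho_i=\rho_{\mathrm{v}}$, with dimension $2n$, index $1$, and pairings $\pm\frac12$. Here $\sigma_i=\omega_n=(1,\dots,1)$, with pairing $n/2\equiv\frac12$.

\emph{Type $\mathsf{D}_n$, $n$ odd.} A generator is $\omega_n^\vee=(\frac12,\dots,\frac12)$, and $g_i=4$. Take $\rho_i=\rho_{\mathrm{v}}$, with dimension $2n$, index $2$, and pairings $\pm\frac12$. Here $\sigma_i=\omega_1+\omega_{n-1}+\omega_n=(2,1,\dots,1,0)$, with pairing $(2+(n-2))/2=n/2\equiv\frac12$.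
\end{proof}

\section{Proofs of Theorems \ref{thm:crit} and \ref{thm:main}}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:crit}]
Decomposable forms pass all tests by Lemma~\ref{lem:easy}. Conversely, let $q=\sum d_iq_i$ pass all tests. The forms passing all tests form a $\mathbb{Z}_p$-module containing $\mathrm{Dec}_p$, so we may subtract decomposable forms from $q$ at will; Corollary~\ref{cor:C} continues to apply. By Lemma~\ref{lem:match} we may assume $d_i=0$ for nonexceptional $i$ and $d_i\in\{0,g_i\}$ for exceptional $i$. For odd $p$ there are no exceptional indices and we are done. Let $p=2$ and $I=\{i:d_i\neq0\}$. For $i\in I$ let $f_i$ be the composite $M\to\Pi_i\xrightarrow{\theta_i}\frac12\mathbb{Z}/\mathbb{Z}$. It is nonzero because $M_i=\Pi_i$.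

\emph{Canceling pairs.} Suppose $f_i=f_j$ for distinct $i,j\in I$. The weights of $\rho_i\rho_j$ induce $f_i+f_j=0$ on $M$, so $\operatorname{ind}(\rho_i\rho_j)\in\mathrm{Dec}_2$ by Lemma~\ref{lem:adams}. By \eqref{eq:product} and Lemma~\ref{lem:exc}(a),
\[
\operatorname{ind}(\rho_i\rho_j)=\dim(\rho_j)\ell(\rho_i)\,q_i+\dim(\rho_i)\ell(\rho_j)\,q_j=g_i\eta\,q_i+g_j\eta'q_j,\qquad\eta,\eta'\in\mathbb{Z}_2^\times .
\]
After subtracting it, the new coefficients $g_i(1-\eta)$ and $g_j(1-\eta')$ lie in $2g_i\mathbb{Z}_2$ and $2g_j\mathbb{Z}_2$, and Lemma~\ref{lem:match}(c) removes them. Repeating, we may assume that the $f_i$, $i\in I$, are pairwise distinct.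

\emph{Claim: $I$ is empty.} Suppose $j\in I$. We apply Corollary~\ref{cor:C}(b) twice.

First take $J=M$. For $i\in I$ we have $J_i=\Pi_i$ and $d_i/|J_i|=1$, and the other $d_i$ vanish. So $\sum_{i\in I}\sigma_i$ annihilates $M$, and by Lemma~\ref{lem:exc}(b),
\begin{equation}\label{eq:alpha}
\sum_{i\in I}f_i=0 .
\end{equation}

Next take $J=\{z\in M:z_j=0\}$. We show $J_i=\Pi_i$ for $i\in I\setminus\{j\}$. Otherwise $J_i\subseteq2\Pi_i=\ker\theta_i$, since $\Pi_i$ is a cyclic $2$-group. Then $f_i$ vanishes on $J$ and factors through $M/J\cong M_j=\Pi_j$ as a character of order $2$, which must be $\theta_j$. This gives $f_i=f_j$, contrary to our assumption. Moreover $J_j=0$, so the $j$-th term of Corollary~\ref{cor:C}(b) is an empty sum. Hence $\sum_{i\in I\setminus\{j\}}\sigma_i$ annihilates $M$, and not only $J$: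
\begin{equation}\label{eq:beta}
\sum_{i\in I\setminus\{j\}}f_i=0 .
\end{equation}
Subtracting \eqref{eq:beta} from \eqref{eq:alpha} gives $f_j=0$, a contradiction. So $I=\emptyset$, and the original form is decomposable.
\end{proof}

\begin{example}
(a) Let $G=(\mathbf{SL}_4\times\mathbf{Sp}_6)/\mu_4$ with $\mu_4$ embedded by $\zeta\mapsto(\zeta,\zeta^2)$, and $p=2$. Then $M\cong\mathbb{Z}/4$ maps onto $\Pi_1\cong\mathbb{Z}/4$ and $\Pi_2\cong\mathbb{Z}/2$. Both factors are exceptional, $g_1=4$, $g_2=2$, and $f_1=f_2$ because $M$ is cyclic. The canceling form is $\operatorname{ind}(\wedge^2\cdot\rho_{\mathrm{v}})=6\cdot2\,q_1+6\cdot1\,q_2=12q_1+6q_2$.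

(b) Proper subgroups $J\subset M$ are needed. Let $G=\mathbf{SL}_2^3/\boldsymbol{\mu}$ with $M=\{z\in(\mathbb{Z}/2)^3:z_1+z_2+z_3=0\}$ and $q=2(q_1+q_2+q_3)$. Since $q_i(\omega^\vee)=\frac14$ and $b_i(\omega^\vee,\omega^\vee)=\frac12$, the form $q$ takes the value $1$ on $(\omega^\vee,\omega^\vee,0)$ and its permutations, and $b_q$ pairs two different ones to $1$; also $b_q(\alpha_i^\vee)=2\alpha_i$. So $q\in S^2(T^*)^W$. The $f_i$ are the three coordinate characters of $M$; they are distinct and satisfy \eqref{eq:alpha}. But for $J=\langle(1,1,0)\rangle$ the test point is $x=(\frac12\omega^\vee,\frac12\omega^\vee,0)$, and $b_q(x)=(\omega,\omega,0)$ pairs to $\frac12$ with $(0,\omega^\vee,\omega^\vee)\in T_*$. So $q$ fails this test and is not decomposable.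
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $p\ne\operatorname{char}F$ be a prime, $a\in H^3_{\mathrm{nr}}(F(BG),\mathbb{Q}_p/\mathbb{Z}_p(2))$, and $q$ a form of $a$. By Proposition~\ref{prop:test}, $q$ passes all tests. By Theorem~\ref{thm:crit}, $q$ is decomposable. By Proposition~\ref{prop:vanish}, $a=0$. As $H^3_{\mathrm{nr}}(F(BG))$ is the direct sum of its $p$-primary parts, it vanishes.
\end{proof}

\begin{remark}
The forms of the class $a=0$ are the restrictions to $BT$ of the elements of $\operatorname{cl}(CH^2(BG)\otimes\mathbb{Z}_p)$. By Proposition~\ref{prop:test} and Theorem~\ref{thm:crit} they are decomposable. So, in the setting of Section~\ref{sec:form}, any two forms of a class differ by an element of $\mathrm{Dec}_p$.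
\end{remark}

\section{Reductive and nonreductive groups}\label{sec:red}

\begin{proof}[Proof of Theorem~\ref{thm:red}]
Let $U\to U/G$ be a $G$-torsor with $U$ open in a representation of $G$. If $G'\subseteq G$ is a smooth closed subgroup with $G/G'$ affine, then $U/G'=(U\times G/G')/G$ is a variety affine over $U/G$, and it is a model of $BG'$. By Lemma~\ref{lem:transc}, $H^3_{\mathrm{nr}}(F(BG))\cong H^3_{\mathrm{nr}}(F(BG'))$ as soon as $F(U/G')$ is purely transcendental over $F(U/G)$.

Let $G$ be connected reductive and $G'=[G,G]$, a connected semisimple group. Then $U/G'\to U/G$ is a torsor under the torus $G/G'$, which is split since $F$ is algebraically closed. By Hilbert~90 the torsor is trivial at the generic point, so $F(U/G')$ is purely transcendental over $F(U/G)$, and Theorem~\ref{thm:main} applies to $G'$.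

Let $\operatorname{char}F=0$ and $G$ connected. There is a Levi decomposition $G=R\rtimes L$ with $R$ the unipotent radical and $L$ connected reductive. Let $R=R^0\supset R^1\supset\dots\supset R^c=1$ be the descending central series; the $R^l$ are normal in $G$. In characteristic $0$ the exponential map identifies the commutative unipotent group $R^l/R^{l+1}$ with a vector space, on which automorphisms of algebraic groups act linearly. The group $LR^l$ acts on $LR^l/LR^{l+1}\cong R^l/R^{l+1}$ by affine transformations: $R^l$ by translations and $L$ by conjugation. So $U/LR^{l+1}\to U/LR^l$ is a torsor under a vector bundle. Its generic fiber is a torsor under a vector space over $k=F(U/LR^l)$; it has a rational point because $H^1(k,\mathbb{G}_a)=0$, so it is an affine space. Thus $F(U/L)$ is purely transcendental over $F(U/G)$, and the reductive case applies to $L$. Characteristic $0$ was used for the Levi decomposition and for the linearity of the action on $R^l/R^{l+1}$.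
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bou} Bourbaki, \emph{Lie}, VI, \S 2.3.

\bibitem{QF} \emph{Quadratic Forms and Related Structures over Fields}, \texttt{https://ems.press/content/serial-article-files/46742?nt=1}.

\end{thebibliography}
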